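# Whitney stratified sets without Whitney triangulations

## 1. Three spirals in a disc

Take the closed unit disc in the plane, cut into three pieces: the origin, the punctured open disc, and the unit circle. Triangulate it in the obvious way. Draw the three radii at angles $0,\frac{2\pi}3,\frac{4\pi}3$. The open simplexes are the origin, three points of the circle, three open radii, three open circular arcs and three open sectors.

Now apply, in polar coordinates, the map
$$T(r,\theta)=\big(r,\ \theta+\log\tfrac1r\big),\qquad T(0)=0 .$$
It preserves the distance to the origin and has the inverse $(r,\theta)\mapsto(r,\theta-\log\frac1r)$, so it is a homeomorphism of the disc, and it is smooth off the origin. It carries the first triangulation to a second one, with radii replaced by spirals. The spiral that starts at angle $\theta_0$ is the curve with polar coordinates $(e^{-s},\theta_0+s)$, $s\ge0$, and its velocity is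
$$e^{-s}(-e_r+e_\theta).$$
At every point its tangent makes an angle of $45^\circ$ with the radius. Take the points $q_i$ with $s=s_0+2\pi i$. They converge to the origin, the secant from $q_i$ to the origin is always the same line $\mathbb Re$, and the tangent at $q_i$ is always the same line $\mathbb R(-e+e^\perp)$, where $e^\perp$ is $e$ turned by a right angle. The limiting secant does not lie in the limiting tangent. For a straight radius, secant and tangent coincide.

So the two triangulations agree as topology, but only the pieces of the first fit together well. The test we just applied, "limits of secants lie in limits of tangent spaces", is Whitney's condition (b). In the disc the remedy was to untwist the edges, since the twisting was our own choice. Given a set that is already cut into pieces satisfying (b), can one always cut it further into the open simplexes of a triangulation and keep (b)? Or can the twisting be built into the set, so that no choice removes it?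

## 2. Condition (b), refinements and triangulations

Manifolds are second countable and Hausdorff, and "smooth" means $C^\infty$. Let $M$ be a smooth manifold and $Z\subset M$ a closed subset.

**Definition (stratification).** A stratification $\Sigma$ of $Z$ is a locally finite partition of $Z$ into connected smooth submanifolds of $M$, called strata, with the frontier condition: if $X,Y\in\Sigma$ and $Y\cap\overline X\ne\emptyset$, then $Y\subset\overline X$. A stratification $\Sigma'$ of $Z$ refines $\Sigma$ if every stratum of $\Sigma$ is a union of strata of $\Sigma'$.

For example, cut the union of the two coordinate axes of the plane into the vertical axis and the two open halves of the horizontal axis. The frontier condition fails, because the vertical axis meets the closure of $\{x>0,y=0\}$ in the origin only. Cutting the vertical axis at the origin gives five strata, and now the condition holds.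

**Definition (condition (b), Whitney stratified set).** Let $X,Y$ be submanifolds and $y\in Y\cap\overline X$. In local coordinates, $(X,Y)$ satisfies (b) at $y$ if the following holds. Take $x_i\in X$, $y_i\in Y$, both converging to $y$, with $x_i\ne y_i$; suppose $T_{x_i}X\to\tau$ and the secant lines $\overline{x_iy_i}$ converge to a line $\ell$. Then $\ell\subset\tau$. The pair $(Z,\Sigma)$ is a Whitney stratified set if every pair of strata with $Y\subset\overline X\setminus X$ satisfies (b) at every $y\in Y$.

We also use (b) when $X$ is only a $C^1$ submanifold. Condition (b) is invariant under diffeomorphisms, and it passes to open subsets of $X$ and to submanifolds contained in $Y$. Two cases where it holds automatically will be used often.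

If $X$ is open in a $C^1$ submanifold $N$ and $Y\subset N$, then (b) holds: in a chart that flattens $N$, tangent spaces and secants all lie in the plane $N$. If $X$ is an arc that is $C^1$ up to its endpoint $v$ with nonzero velocity there, then $(X,\{v\})$ satisfies (b): tangents and secants both converge to the tangent line at $v$.

**Lemma 1.** Let $X,Y$ be disjoint, with $Y$ smooth, and let $(X,Y)$ satisfy (b) at $y\in Y\cap\overline X$. If $x_i\in X$, $x_i\to y$ and $T_{x_i}X\to\tau$, then $T_yY\subset\tau$ (condition (a)). Moreover $\dim Y<\dim X$.

*Proof.* Choose coordinates $(u,v)$ at $y=(0,0)$ with $Y=\{v=0\}$, and write $x_i=(u_i,v_i)$; here $v_i\ne0$. Let $e\in T_yY$ be a unit vector and put $\lambda_i=|v_i|^{1/2}$, $y_i=(u_i-\lambda_ie,0)$. Then $x_i-y_i=(\lambda_ie,v_i)$, and $|v_i|/\lambda_i\to0$, so the secants converge to $\mathbb Re$. By (b), $e\in\tau$. Next use $y_i=(u_i,0)$. After passing to a subsequence the secants converge to a line $\mathbb R(0,w)$, which lies in $\tau$. Thus $\tau$ contains $T_yY$ and a line outside it, so $\dim X=\dim\tau>\dim Y$. Sequences with convergent tangent spaces exist because Grassmannians are compact. $\square$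

**Definition (triangulation).** A triangulation of $Z$ is a homeomorphism $h:|K|\to Z$ from the polyhedron of a locally finite simplicial complex. Its open simplexes are the images of the open simplexes of $K$. We call it a Whitney triangulation if its open simplexes are the strata of a Whitney stratification of $Z$.

In a Whitney triangulation an open $k$-simplex is a smooth submanifold homeomorphic to $\mathbb R^k$, so it has dimension $k$ by invariance of domain. The straight triangulation of §1 is a Whitney triangulation; the spiral one is not.

Every Whitney stratified set is triangulable (Goresky, Johnson, Shiota). The question, taken from "Lectures on Real Stratification Theory", http://www.cmi.univ-mrs.fr/~trotman/cours121005.pdf, asks for more: does $(Z,\Sigma)$ always have a triangulation whose open simplexes are the strata of a Whitney stratification refining $\Sigma$?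

In dimension one this is easy. Consider a figure eight made of two smooth loops through a point $p$, with strata $p$ and the two open loops. Mark two points on each open loop. This gives a triangulation with five vertices and six edges. Condition (b) at $p$ is inherited, and at the new vertices the edges are smooth arcs. In general the answer depends on dimension.

**Theorem A.** There is a closed $Z\subset\mathbb R^4$ with a Whitney stratification $\Sigma=\{X,Y\}$, $\dim X=3$, $\dim Y=1$, such that no triangulation of $Z$ has as open simplexes the strata of a Whitney stratification refining $\Sigma$. The set $Z$ is the graph of a continuous function on $\mathbb R^3$.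

**Theorem B.** For all $d\ge3$, $n\ge d+1$ and every $n$-manifold $M$ there is a compact $Z\subset M$ homeomorphic to $S^d$, with a two-stratum Whitney stratification, such that no triangulation of $Z$ (refining or not) has as open simplexes the strata of a Whitney stratification. Consequently, for every $n\ge4$, every connected $n$-manifold $M$ has a Whitney stratification of the whole of $M$ which has no refinement whose strata are the open simplexes of a triangulation of $M$.

**Theorem C.** If $\dim Z\le2$, then $(Z,\Sigma)$ has a triangulation whose open simplexes are the strata of a Whitney stratification refining $\Sigma$.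

So the property holds for all Whitney stratified sets of dimension at most $2$ and fails in every dimension $d\ge3$. With $n$ the ambient dimension, only the pair $(d,n)=(3,3)$ is not settled by these theorems.

## 3. Pages along a line

What does a Whitney triangulation look like near a line $Y$ inside a $3$-dimensional $Z$? Some $2$-simplex $S$ has an edge on $Y$, like a page bound along $Y$. Let us try to build such a page.

Use coordinates $(y,x,z)$ on $\mathbb R^4$, with $x\in\mathbb R^2$ in polar coordinates $(r,\theta)$. Let $Z$ be the graph $z=f(y,x)$, where $f$ is continuous, smooth for $x\neq0$, $f(y,0)=0$ and $f/r\to0$ as $r\to0$. Let $Y=\{x=0,z=0\}$ and $X=Z\setminus Y$. Put $\nabla_bf=(f_y,f_r)$ and $g=\frac1rf_\theta$.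

The sensible first page is the part of the graph over a half-plane $\theta=\theta_0$. Its tangent plane is spanned by $\partial_y+f_y\partial_z$ and $e_r+f_r\partial_z$. Secants from the page to the nearest point of $Y$ have direction $(0,x,f)$, so they converge to $e_r$ because $f/r\to0$. By (b) and Lemma 1, a limit of tangent planes of a page must contain $e_r$ and $\partial_y$, and so must equal $\operatorname{span}(\partial_y,e_r)$. Hence the page $\theta=\theta_0$ can satisfy (b) only if $\nabla_bf\to0$ along it.

Condition (b) for $X$ itself asks less. A normal vector of $X$ is $(-f_y,-f_re_r-ge_\theta,1)$, with length $D=\sqrt{1+|\nabla_bf|^2+g^2}$. To keep $(0,x,f)$ and $\partial_y$ asymptotically tangent it is enough that $|\nabla_bf|/D\to0$. So $\nabla_bf$ may be unbounded, provided that $g$ is much larger still: $X$ then becomes nearly perpendicular to $e_\theta$, and its tangent space has room for $\partial_y$, $e_r$ and $\partial_z$. A $2$-dimensional page has no such room. This is where the first attempt stops.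

The next attempt is to bend the page so that it follows the level sets of $f$. Suppose that near some ring in the $(y,r)$ half-plane
$$f=\text{const}\cdot\sin(N\theta-m\alpha),$$
where $\alpha$ is the angle around the center of the ring. The page $\theta=\frac mN\alpha+\text{const}$ keeps $f$ constant. But after one turn around the ring $\theta$ has changed by $2\pi\frac mN$, so for $0<m<N$ this page does not close up. A page that is defined over the whole disc bounded by the ring must close up, and then it has to cross the waves. This is the obstruction we shall build: rings accumulating at every point of $Y$, with $m/N\to0$ (so that $X$ satisfies (b)) and with unbounded slope for every page that crosses the waves.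

## 4. A graph with rings of waves

Write $b=(y,r)$ and $B=\{(y,r):r>0\}$. For $j\ge1$, $k\in\mathbb Z$ put
$$r_j=8^{-j},\quad b_{jk}=(2kr_j,r_j),\quad \varepsilon_j=\tfrac1j,\quad m_j=j^2,\quad N_j=j^3 .$$
The closed discs $|b-b_{jk}|\le\frac34r_j$ are pairwise disjoint. On one level the centers are at least $2r_j$ apart. A disc of level $j$ lies in $\frac14r_j\le r\le\frac74r_j$, and $\frac74r_{j+1}=\frac7{32}r_j<\frac14r_j$, so different levels do not meet. The discs are locally finite in $B$.

Let $\chi:\mathbb R\to[0,1]$ be smooth with support in $[\frac14,\frac34]$ and $\chi(\frac12)=1$, and let $C=\max|\chi'|$. Let $\alpha_{jk}(b)$ be the argument of $b-b_{jk}$. Define $f(y,0)=0$ and, for $x\ne0$,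
$$f(y,x)=\sum_{j,k}r_j\varepsilon_j\,\chi\!\Big(\frac{|b-b_{jk}|}{r_j}\Big)\sin\varphi_{jk},\qquad \varphi_{jk}=N_j\theta-m_j\alpha_{jk}(b).$$
Since $N_j,m_j$ are integers and $\chi$ vanishes near $0$, every term is smooth on $\{x\neq0\}$. The supports are disjoint and locally finite there, so $f$ is smooth on $\{x\ne0\}$.

On the support of a term of level $j$ we have $\frac14r_j\le r\le\frac74r_j$, hence
$$|f|\le r_j\varepsilon_j\le\frac{4r}{j}.\tag{1}$$
There $r\ge\frac14\,8^{-j}$, so $j\to\infty$ as $r\to0$. Therefore $f/r\to0$ as $r\to0$, and $f$ is continuous on $\mathbb R^3$.

Next we compare the two slopes. On the support of a level-$j$ term $|\nabla\alpha_{jk}|=|b-b_{jk}|^{-1}\le 4/r_j$. Differentiating,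
$$|\nabla_bf|\le\varepsilon_jC+4\varepsilon_jm_j\chi|\cos\varphi_{jk}|,\qquad |g|=\frac{r_j}r\varepsilon_jN_j\chi|\cos\varphi_{jk}|\ge\tfrac47\varepsilon_jN_j\chi|\cos\varphi_{jk}| .$$
Eliminating $\varepsilon_j\chi|\cos\varphi_{jk}|\le\frac{7}{4N_j}|g|$ gives
$$|\nabla_bf|\le\frac Cj+7\frac{m_j}{N_j}|g|=\frac{C+7|g|}j.\tag{2}$$

Let $Z$ be the graph of $f$, $Y=\{x=0,z=0\}$ and $X=Z\setminus Y$. Then $Z$ is closed in $\mathbb R^4$ and homeomorphic to $\mathbb R^3$. The set $X$ is a graph over $\mathbb R\times(\mathbb R^2\setminus0)$, so it is a connected smooth $3$-manifold. Also $Y\subset\overline X$, and $Y$ is closed, so the frontier condition holds.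

We can now see the flat page $\theta=\theta_0$ fail. Along the circle $b=b_{jk}+\frac{r_j}2(\cos t,\sin t)$ it has height $r_j\varepsilon_j\sin(N_j\theta_0-m_jt)$. Its slope with respect to arc length $\frac{r_j}2\,dt$ is $-2\varepsilon_jm_j\cos\varphi=-2j\cos\varphi$. Where $\cos\varphi=\pm1$ the page has tangent vectors of slope $2j$, so $\partial_z$ lies in limits of its tangent planes.

**Lemma 2.** $(Z,\{X,Y\})$ is a Whitney stratified set.

*Proof.* Only (b) at points of $Y$ is left. Let $q_i=(y,x,f)\to y_0\in Y$ in $X$ with $T_{q_i}X\to\tau$, and let $y_i=(y',0,0)\to y_0$ (we suppress the index on coordinates). The secant vector is $v=(y-y',x,f)\ne0$, and the unit normal is $\nu=(-f_y,-f_re_r-ge_\theta,1)/D$. Since $x=re_r$ is orthogonal to $e_\theta$,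
$$\frac{|\langle\nu,v\rangle|}{|v|}=\frac{|-f_y(y-y')-rf_r+f|}{D|v|}\le\frac{|\nabla_bf|}D+\frac{|f|}r\le\frac{C+7}j+\frac4j .$$
The first inequality uses $|(y-y',r)|\le|v|$, $r\le|v|$ and $D\ge1$; the second uses (1), (2) and $D\ge\max(1,|g|)$. Here $j$ is the level of the support that contains $(y,x)$; outside all supports the left side is $0$. As $q_i\to y_0$ we have $r\to0$, so $j\to\infty$ and the bound tends to $0$. Hence limits of secants are orthogonal to the limit normal, that is, they lie in $\tau$. $\square$

## 5. No page fits along $Y$

**Proposition 3.** Let $I\subset Y$ be open in $Y$ and $p\in I$. There is no $C^1$ submanifold $S\subset X$ of dimension $2$ such that $p\in\overline S$; $\overline S\cap U_0\subset S\cup I$ for some neighborhood $U_0$ of $p$; and $(S,I)$ satisfies (b) at $p$.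

*Proof.* Suppose $S$ exists. For $q=(y,x,z)\in X$ let $E_q=\operatorname{span}(\partial_y,e_r(q))$ and $P(q)=(y,|x|)\in B$.

**Step 1: the tangent planes of $S$ are close to $E_q$.** The purpose is to bound the slope of $S$ over $B$. We claim that there is a neighborhood $U$ of $p$ such that for $q\in S\cap U$ and $v\in T_qS$ the component $v^\perp$ of $v$ orthogonal to $E_q$ satisfies $|v^\perp|\le\frac12|v|$. Otherwise there are $q_i\to p$ in $S$ and unit vectors $v_i\in T_{q_i}S$ with $|v_i^\perp|>\frac12$. After passing to a subsequence, $T_{q_i}S\to\tau$, $e_r(q_i)\to e$ and $v_i\to v\in\tau$. The secants from $q_i$ to $(y(q_i),0,0)\in I$ have direction $(0,x,f)$ and converge to $\mathbb Re$, because $f/r\to0$. By (b), $e\in\tau$; by Lemma 1, $\partial_y\in\tau$. Since $\dim\tau=2$, $\tau=\operatorname{span}(\partial_y,e)=\lim E_{q_i}$. But the component of $v$ orthogonal to this plane has length at least $\frac12$, a contradiction.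

Now let $q\in S\cap U$, $v\in T_qS$, and let $v^E$ be the component of $v$ in $E_q$. The coordinates of $v^E$ in the orthonormal basis $\partial_y,e_r$ are $dP(v)$. Hence $|dP(v)|=|v^E|\ge\frac{\sqrt3}2|v|\ge|v^\perp|$. Since $\partial_z\perp E_q$, it follows that
$$|dz(v)|\le|dP(v)|,\qquad dP|_{T_qS}\text{ is injective}.\tag{3}$$

**Step 2: $S$ contains a section over a rectangle.** This step makes "the page closes up" precise. Write $p=(y_p,0,0)$. Choose $c>0$ so small that $[y_p-c,y_p+c]\times0\subset I$ and the compact set $\{q\in Z:|y-y_p|\le c,\ |x|\le c\}$ lies in $U\cap U_0$. Let $Q=(y_p-c,y_p+c)\times(0,c)$ and $S_Q=S\cap P^{-1}(Q)$.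

By (3), $P:S_Q\to Q$ is a local $C^1$ diffeomorphism. It is proper. Indeed, for compact $A\subset Q$ the set $P^{-1}(A)\subset X$ is compact, being the image of $\{(y,x):(y,|x|)\in A\}$ under the graph map; and since $P^{-1}(A)$ lies in $U_0$ and does not meet $I$,
$$\overline S\cap P^{-1}(A)\subset(S\cup I)\cap P^{-1}(A)=S\cap P^{-1}(A),$$
so $S\cap P^{-1}(A)$ is closed in a compact set. Moreover $S_Q\neq\emptyset$: points of $S$ near $p$ exist, and they lie in $X$, so $|x|>0$. A proper local homeomorphism from a nonempty space to a connected manifold is a covering, and $Q$ is simply connected. Hence there is a $C^1$ map $s:Q\to S_Q$ with $P\circ s=\mathrm{id}$.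

**Step 3: the waves contradict the slope bound.** Choose $j\ge2$ and $k$ such that the disc $|b-b_{jk}|\le\frac34r_j$ lies in $Q$; this is possible for all large $j$, because the centers $2kr_j$ become dense. Let $\gamma(t)=b_{jk}+\frac{r_j}2(\cos t,\sin t)$ for $0\le t\le2\pi$, and let $\theta(t)$ be a continuous choice of the angle of the $x$-coordinate of $s(\gamma(t))$. The map $x\circ s$ is defined and nonzero on the whole disc bounded by $\gamma$, so this angle has a continuous choice on the disc and $\theta(2\pi)=\theta(0)$. Along $\gamma$ we have $\chi=1$ and $\alpha_{jk}=t$, so
$$z(s(\gamma(t)))=r_j\varepsilon_j\sin\varphi(t),\qquad\varphi(t)=N_j\theta(t)-m_jt,\qquad\varphi(2\pi)-\varphi(0)=-2\pi m_j .$$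
The closed interval between $\varphi(2\pi)$ and $\varphi(0)$ contains at least $2m_j$ points of $\frac\pi2+\pi\mathbb Z$. By the intermediate value theorem $\varphi$ attains them in order, and $\sin$ alternates between $1$ and $-1$ there. So the total variation of $z\circ s\circ\gamma$ is at least
$$2(2m_j-1)r_j\varepsilon_j\ge2m_jr_j\varepsilon_j=2j\,r_j .$$
On the other hand, by (3) and $P\circ s=\mathrm{id}$, the derivative of $z\circ s\circ\gamma$ is at most $|\gamma'|$ in absolute value, so the total variation is at most the length $\pi r_j$ of $\gamma$. Hence $2j\le\pi$, which is false for $j\ge2$. $\square$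

The exponents play separate roles: $\varepsilon_j\to0$ gives $f/r\to0$, $m_j/N_j\to0$ gives (b) for $X$, and $\varepsilon_jm_j\to\infty$ gives the contradiction.

## 6. Theorem A: every triangulation has a page

*Proof of Theorem A.* Suppose $h:|K|\to Z$ is a triangulation whose open simplexes are the strata of a Whitney stratification refining $\{X,Y\}$. We find a $2$-simplex that is forbidden by Proposition 3.

**Step 1: an edge in $Y$.** By refinement $Y$ is a union of open simplexes, and there are countably many. Each has dimension at most $1$, since an open $k$-simplex embeds topologically in $\mathbb R$ only if $k\le1$. As $Y$ is uncountable, some $1$-dimensional open simplex $\sigma$ lies in $Y$. It is an open interval of $Y$.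

**Step 2: a triangle along it.** The open simplex of a maximal simplex is open in $|K|\cong\mathbb R^3$, so by invariance of domain every maximal simplex is $3$-dimensional. Hence $\sigma$ is a face of a $3$-simplex, and so of a $2$-simplex. Let $S$ be the corresponding open $2$-simplex in $Z$. It lies in $X$ or in $Y$ by refinement, and not in $Y$ because $\dim Y=1$. So $S\subset X$ is a smooth submanifold of dimension $2$.

**Step 3: Proposition 3 applies.** $\overline S$ is the image of the closed triangle. A point $p\in\sigma$ has a neighborhood that misses the two other closed edges, so $\overline S=S\cup\sigma$ near $p$. By assumption $(S,\sigma)$ satisfies (b) at $p$. This contradicts Proposition 3 with $I=\sigma$. $\blacksquare$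

*Remark (cellulations).* The same proof excludes locally finite regular CW decompositions whose open cells are the strata of a Whitney refinement. (Regular means that closed cells are closed balls; the boundary of a closed cell is then a union of cells.) As before there is a $1$-cell $\sigma\subset Y$, open in $Y$. A maximal cell whose closure contains $\sigma$ is open in $Z$, hence is a $3$-cell. Its boundary is a $2$-sphere that is a union of cells, and by the same argument in this sphere $\sigma$ lies in the closure of a $2$-cell $S$. Then $\overline S$ is a closed disc whose boundary circle contains $\sigma$ as an open arc, so $\overline S=S\cup\sigma$ near each point of $\sigma$, and Proposition 3 applies.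

## 7. Theorem B: spheres of every dimension $d\ge3$

**Step 1: the sphere.** We multiply the waves by a cutoff and glue them into a round object. Let $d\ge3$, with coordinates $(u,x,z)$ on $\mathbb R^{d+1}$, $u=(y,w)\in\mathbb R\times\mathbb R^{d-3}$, $x\in\mathbb R^2$. Let $\psi\in C_c^\infty(\mathbb R^{d-2},[0,1])$ be $1$ for $|u|\le1$ and $0$ for $|u|\ge2$, and put
$$F(u,x)=\psi(u)f(y,x),\qquad \nabla_*F=(\nabla_uF,F_r),\qquad G=\tfrac1rF_\theta=\psi g .$$
On $\operatorname{supp}f$ we have $r\le\frac74\cdot\frac18<1$. By (1) and (2), on level-$j$ supports $|F|\le4r/j$ and
$$|\nabla_*F|\le\psi|\nabla_bf|+|f||\nabla\psi|\le\frac{C+7|G|+4\max|\nabla\psi|}{j}\le\frac{C_2(1+|G|)}j\tag{4}$$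
with a constant $C_2$.

In the $(\varrho,z)$-plane round the corners of the rectangle $[-11,11]\times[0,2]$ smoothly and symmetrically under $\varrho\mapsto-\varrho$, changing it only at distance less than $1$ from the corners. Rotating the boundary curve by $O(d)$ acting on $(u,x)$ gives a smoothly embedded $d$-sphere $\Sigma_0\subset\mathbb R^{d+1}$. It contains the flat disc $\{z=0,|(u,x)|\le10\}$, and its other points with $|(u,x)|\le10$ have $z=2$. Let $Y=\Sigma_0\cap\{x=0\}$; this is a smooth $(d-2)$-sphere, and it is connected because $d-2\ge1$. Let $Z$ be $\Sigma_0$ with the flat disc replaced by the graph of $F$ over it. We have $\operatorname{supp}F\subset\{|(u,x)|\le\sqrt5\}$, $|F|\le\frac18$ and $F(u,0)=0$. So $Z$ is compact, contains $Y$, and is homeomorphic to $\Sigma_0\cong S^d$ by a map that fixes $Y$. Let $X=Z\setminus Y$. It is a smooth submanifold, since $F$ is smooth for $x\ne0$; it is connected, being homeomorphic to $\Sigma_0\setminus Y$ with $Y$ of codimension $2$; and $Y\subset\overline X$.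

**Step 2: condition (b).** At points of $Y$ near which $Z$ is smooth, (b) is automatic. At a point of $Y$ with $|(u,x)|<10$ in the flat disc, repeat Lemma 2 with secant $v=(u-u',x,F)$, normal $\nu=(-\nabla_uF,-F_re_r-Ge_\theta,1)/D$ and $D=\sqrt{1+|\nabla_*F|^2+G^2}\ge\sqrt{1+G^2}$:
$$\frac{|\langle\nu,v\rangle|}{|v|}=\frac{|-\nabla_uF\cdot(u-u')-rF_r+F|}{D|v|}\le\frac{|\nabla_*F|}{\sqrt{1+G^2}}+\frac{|F|}r\le\frac{\sqrt2\,C_2+4}j\to0,$$
because $1+|G|\le\sqrt2\sqrt{1+G^2}$. So $\{X,Y\}$ is a Whitney stratification of $Z$.

Place $Z$ in $M^n$, $n\ge d+1$, by $\mathbb R^{d+1}\times0\subset\mathbb R^n$ and a coordinate domain of $M$ diffeomorphic to $\mathbb R^n$. A submanifold of $\mathbb R^n$ contained in $\mathbb R^{d+1}\times0$ is a submanifold of $\mathbb R^{d+1}$, and (b) means the same in both spaces. So we may argue in $\mathbb R^{d+1}$.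

**Proposition 4.** Let $p\in Y$ lie in the flat disc with $|u(p)|<1$, and let $I$ be an open neighborhood of $p$ in $Y$. There is no $C^1$ submanifold $S$ of dimension $d-1$, contained in $X$ near $p$, with $p\in\overline S$, $\overline S\cap U_0\subset S\cup I$ for some neighborhood $U_0$ of $p$, and $(S,I)$ satisfying (b) at $p$.

*Proof.* Suppose $S$ exists. Near $p$, $Z$ is the graph of $F$, and $F=f$ where $|u|<1$. Let $E_q=\operatorname{span}(\partial_{u_1},\dots,\partial_{u_{d-2}},e_r)$, of dimension $d-1$, and $P(q)=(u,|x|)$.

There is a neighborhood $U$ of $p$ with $|v^\perp|\le\frac12|v|$ for $q\in S\cap U$, $v\in T_qS$, where $\perp$ refers to $E_q$. Otherwise take $q_i\to p$ and unit $v_i\in T_{q_i}S$ with $|v_i^\perp|>\frac12$, $T_{q_i}S\to\tau$, $e_r(q_i)\to e$. The secants from $q_i$ to $(u(q_i),0,0)\in I$ have direction $(0,x,F)$ and converge to $\mathbb Re$, so $e\in\tau$; by Lemma 1 all $\partial_{u_l}\in\tau$. As $\dim\tau=d-1$, $\tau=\lim E_{q_i}$, a contradiction. Hence (3) holds again: $|dP(v)|=|v^E|\ge\frac{\sqrt3}2|v|\ge|v^\perp|\ge|dz(v)|$, and $dP|_{T_qS}$ is injective.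

Write $p=(u_p,0,0)$, $u_p=(y_p,w_p)$. Choose $c>0$ so small that $\{|u-u_p|\le c\}$ lies in $\{|u|<1\}$, that $\{|u-u_p|\le c,x=0,z=0\}\subset I$, and that the compact part of the graph over $\{|u-u_p|\le c,|x|\le c\}$ lies in $U\cap U_0$ and in a neighborhood of $p$ where $S\subset X$. Let $Q=\{|u-u_p|<c\}\times(0,c)$ and let $S_Q$ be the set of points of $S$ on this part of the graph with $P\in Q$. It is nonempty because $p\in\overline S$. For compact $A\subset Q$ the part of the graph with $P\in A$ is compact, lies in $U_0$ and misses $I$, so its intersection with $S$ equals its intersection with $\overline S$ and is compact. Thus $P:S_Q\to Q$ is a proper local diffeomorphism, hence a covering, and $Q$ is simply connected. We get a $C^1$ section $s:Q\to S_Q$.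

In the slice $w=w_p$ of $Q$, which is $(y_p-c,y_p+c)\times(0,c)$ in the coordinates $(y,r)$, choose $j\ge2$, $k$ with the disc $|b-b_{jk}|\le\frac34r_j$ inside, and the loop $\gamma(t)=b_{jk}+\frac{r_j}2(\cos t,\sin t)$. It bounds a disc in the slice, so the angle of $x\circ s\circ\gamma$ returns to its initial value. Since $F=f$ here, $z\circ s\circ\gamma=r_j\varepsilon_j\sin(N_j\theta(t)-m_jt)$ has total variation at least $2(2m_j-1)r_j\varepsilon_j\ge2jr_j$ as before, and at most $\pi r_j$ by (3). This contradicts $j\ge2$. $\square$

**Step 3: no Whitney triangulation of $Z$.** Suppose $h:|K|\to Z$ is a triangulation whose open simplexes are the strata of a Whitney stratification. This stratification need not refine $\{X,Y\}$, so we must first find how $Y$ meets the simplexes. Let $V\subset Y$ be the open flat part $|u|<1$. For each open simplex $\tau$ the set $V\cap\tau$ is locally closed in the compact metric space $Z$, hence $\sigma$-compact. By Baire's theorem some $\tau$ contains a nonempty open subset $I$ of $V$; shrink $I$ to a ball. Invariance of domain gives $\dim\tau\ge d-2$, and $\dim\tau\le d$ because $|K|\cong S^d$. Fix $p\in I$ and a neighborhood $O$ of $p$ with $Y\cap O=I\cap O$.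 There are three cases.

*Case $\dim\tau=d$.* Then $\tau$ is open in $Z$ by invariance of domain, so $Z$ is a $C^1$ submanifold near $p$ and $T_qX\to T_p\tau$ as $q\to p$ in $X$. Consider points $q$ with $w=w_p$ over $|b-b_{jk}|=\frac12r_j$ with $\varphi_{jk}\in2\pi\mathbb Z$; here $\psi=1$ near $p$, and $G=\frac{r_j}r\varepsilon_jN_j\ge\frac47j^2$. By (4), $|\nabla_*F|/D\le C_2(1+G)/(jG)\to0$; also $1/D\to0$, hence $G/D\to1$. So the unit normal $\nu$ is $-e_\theta+o(1)$ as $j\to\infty$. For fixed $b$ the phase $\varphi_{jk}=N_j\theta-m_j\alpha_{jk}$ passes through $2\pi\mathbb Z$ whenever $\theta$ runs over an interval of length $2\pi/N_j$. So such points exist with $\theta$ within $2\pi/N_j$ of any prescribed angle, and with $b_{jk}\to(y_p,0)$, that is, converging to $p$. Two prescribed angles $0$ and $\frac\pi2$ give two limit normals that are not parallel. The tangent spaces do not converge, a contradiction.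

*Case $\dim\tau=d-1$.* Then $I$ is a smooth hypersurface of the submanifold $\tau$. Put $S=(\tau\cap O)\setminus Y$, which is open in $\tau$. So $S\subset X$ has dimension $d-1$, and $p\in\overline S$ because $\tau\cap O\cap Y=I\cap O$ is nowhere dense in $\tau$. Since $\tau$ is locally closed, there is a neighborhood $U_0\subset O$ of $p$ with $\tau\cap U_0$ closed in $U_0$; then $\overline S\cap U_0\subset\tau\cap U_0\subset S\cup I$. And $(S,I)$ satisfies (b), because $S$ is open in the smooth manifold $\tau\supset I$. This contradicts Proposition 4.

*Case $\dim\tau=d-2$.* By invariance of domain $I$ is open in $\tau$. All maximal simplexes of $K$ have dimension $d$, because their open simplexes are open in $|K|\cong S^d$; so $\tau$ is a face of some $(d-1)$-simplex. Let $S$ be its open simplex. Since $S\cap\tau=\emptyset$ and $Y\cap O=I\cap O\subset\tau$, we have $S\subset X$ near $p$. The other closed facets of this $(d-1)$-simplex form a compact set disjoint from $\tau$, so $\overline S=S\cup\tau=S\cup I$ near $p$. By assumption $(S,\tau)$, and hence $(S,I)$, satisfies (b) at $p$. This contradicts Proposition 4, and the first part of Theorem B is proved.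

**Step 4: stratifications of a whole manifold.** Let $M$ be connected of dimension $n\ge4$, and let $Z\subset M$ be as above with $d=n-1$, inside a coordinate domain $U\cong\mathbb R^n$. By the Jordan–Brouwer theorem $U\setminus Z$ has exactly two components, a bounded one $A$ and an unbounded one $A'$, each with $Z$ in its closure. Put $A''=A'\cup(M\setminus U)=M\setminus(A\cup Z)$, which is open since $A\cup Z$ is compact. To see that $A''$ is connected, let $\overline{\mathcal B}\subset U$ be a closed ball containing $A\cup Z$. A component of $M\setminus\overline{\mathcal B}$ is open, and its closure meets $\overline{\mathcal B}$, since otherwise it would be open and closed in the connected $M$. So it meets $U\setminus\overline{\mathcal B}$, which is connected and lies in $A'$. Hence $A''=A'\cup(M\setminus\overline{\mathcal B})$ is connected.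

The sets $A,A'',X,Y$ form a Whitney stratification of $M$: the frontier condition holds since $X,Y\subset\overline A\cap\overline{A''}$, and (b) is trivial for the open strata $A,A''$, whose tangent spaces are everything. Suppose a triangulation of $M$ had as open simplexes the strata of a Whitney stratification refining this one. Then $Z$ would be a union of open simplexes. As $Z$ is closed, it would be a subcomplex, and its open simplexes would be the strata of a Whitney stratification of $Z$. This contradicts the first part. $\blacksquare$

## 8. Dimension two: sheets, and curves that fence off the edges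

We turn to Theorem C. The reason for hope is that in dimension $2$ a page along a $1$-stratum is open in a $2$-stratum, so (b) for the page comes for free. What must be chosen are the $1$-simplexes, and the spirals of §1 show that the choice matters. The plan is to cut $Z$ into a regular cell complex with well-behaved $1$-cells, and then to subdivide every $2$-cell by a star of well-behaved arcs. Let $(Z,\Sigma)$ be given with $\dim Z\le2$, and let $m=\dim M$.

**Step 1: put the low-dimensional strata in order.** Let $P,L,R$ be the unions of the strata of dimension $0,1,2$. By the frontier condition the closure of a stratum $X$ is a union of strata, and by Lemma 1 those in $\overline X\setminus X$ have smaller dimension. With local finiteness this gives: $P$ is closed and discrete; $P\cup L$ is closed; $L$ is a $1$-submanifold, closed in $M\setminus P$, because near a point of $L$ only one $1$-stratum is present; $R$ is a smooth surface, whose components are the $2$-strata. The pairs $(R,L),(R,P),(L,P)$ satisfy (b), since locally only finitely many strata are involved and one may pass to a subsequence in one of them.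

For $p\in P$ fix a chart with $p=0$ and write $t=t_p=|\cdot|$, $\mathbf n(q)=q/|q|$. The secant from $q$ to $p$ has direction $\mathbf n(q)$, so by (b)
$$\operatorname{dist}(\mathbf n(q),T_qL)\to0,\qquad\operatorname{dist}(\mathbf n(q),T_qR)\to0\qquad(q\to p\text{ in }L,\text{ resp. in }R).\tag{5}$$
On a small closed ball $\overline B_p=\{t_p\le\varepsilon_p\}$ the function $t$ therefore has no critical point on $L\setminus p$, since $dt(v)=\langle\mathbf n,v\rangle$. The map $t:L\cap\overline B_p\setminus p\to(0,\varepsilon_p]$ is proper because $L\cup P$ is closed. So it is a finite covering, and $L\cap\overline B_p\setminus p$ is a finite union of arcs, each mapped diffeomorphically to $(0,\varepsilon_p]$ by $t$ and converging to $p$.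

Consequently each end of a noncompact $1$-stratum $X_1$ converges to a point of $P$ or leaves every compact set of $M$. Indeed, an accumulation point of the end in $M$ lies in $\overline{X_1}\subset X_1\cup P$, and not in $X_1$, since $X_1$ is embedded and the end leaves every compact subset of $X_1$. If it is $p\in P$, infinitely many points of a sequence going out the end lie on one of the finitely many arcs at $p$ and tend to $p$ along it; so that arc is the end.

Move a suitable locally finite set of points from $L$ to $P$: three on every circle, at least one on every stratum that has both ends at one point, and a sequence of points going out along every end that leaves all compact sets. Since the strata are locally finite, so is the set of new points. After this we may assume that each component $\mathcal Y$ of $L$, called an *edge*, is an open arc whose closure is a compact arc with two distinct endpoints in $P$. All pairs still satisfy (b): at a new point $p'$, $L$ was smooth, and $(R,\{p'\})$ inherits (b) from $(R,L)$. So (5) holds for the new points too.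

Finally choose $\varepsilon_p$ so that the compact balls $\overline B_p$ are disjoint and locally finite, and so that on a slightly larger ball $B_p^+$ the distances in (5) are less than $\frac12$ and there are no other points of $P$. Every arc of $L\cap\overline B_p\setminus p$ converges to $p$, so an edge meets only the balls of its endpoints.

**Step 2: near an edge, $R$ is a finite union of sheets.** Take a tubular neighborhood of $L$ in $M\setminus P$. Over an edge $\mathcal Y\cong(0,1)$ it is trivial, with coordinates $\Phi(s,x)$, $x\in\mathbb R^{m-1}$, $\Phi(s,0)=\mathcal Y(s)$; write $\rho=|x|$. Let $q=\Phi(s,x)\to\mathcal Y(s_0)$ in $R$. In these coordinates the secant from $q$ to $\mathcal Y(s)$ has direction $x/|x|$. By (b) and Lemma 1 a limit of tangent planes $T_qR$ contains the limit of $x/|x|$ and $\partial_s$; being $2$-dimensional, it is their span. So the gap between $T_qR$ and $\operatorname{span}(\partial_s,x/|x|)$ tends to $0$. As $d\rho=\langle x/|x|,\cdot\rangle$, near $\mathcal Y$ there are unique $a,b\in T_qR$ with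
$$ds(a)=1,\ d\rho(a)=0,\ ds(b)=0,\ d\rho(b)=1,\qquad a-\partial_s\to0,\quad b-x/|x|\to0\tag{6}$$
as $\rho\to0$, locally uniformly in $s$.

We now shrink the tubes. Embed $M$ as a closed submanifold of some $\mathbb R^K$ and let $d$ be the restricted distance; bounded closed sets are compact. For $q\in\mathcal Y$ let $\delta(q)$ be $\frac14$ of the minimum of $1$, $d(q,P)$, $d(q,L\setminus\mathcal Y)$ and the distance from $q$ to the union of the balls $\overline B_p$ with $p$ not an endpoint of $\mathcal Y$ (the distance to an empty set is $\infty$). All these are positive: $L\setminus\mathcal Y$ is closed in $M\setminus P$, and the union of balls is closed and misses $\mathcal Y$. Also $\delta$ is continuous on $\mathcal Y$. Over each compact $s$-interval, all small $|x|$ satisfy $d(\Phi(s,x),\mathcal Y(s))<\delta(\mathcal Y(s))$ and (if $\Phi(s,x)\in R$) admit $a,b$ as in (6). So there is a continuous $\eta_0>0$ on $L$ such that this holds on $N_{\mathcal Y}=\{\Phi(s,x):\rho\le\eta_0(s)\}$. Then: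

1. The sets $N_{\mathcal Y}$ are disjoint. If $w'$ lay in two of them, with centers $q,q'$, then $d(q,q')<\delta(q)+\delta(q')\le\frac12d(q,q')$.
2. They are closed in $M\setminus P$ and locally finite there. Let $w_i\to w'\in M\setminus P$ with $w_i=\Phi(s_i,x_i)\in N_{\mathcal Y_i}$ and centers $q_i$. Then $d(w_i,q_i)\le\frac14$, so the $q_i$ stay in a compact set, and $d(q_i,P)\ge d(w_i,P)-\frac14d(q_i,P)$ gives $d(q_i,P)\ge\frac45d(w_i,P)$. After passing to a subsequence $q_i\to q\in L$, so the $q_i$ eventually lie in one edge $\mathcal Y$, $s_i\to s$, $x_i\to x$ with $|x|\le\eta_0(s)$, and $w'=\Phi(s,x)\in N_{\mathcal Y}$.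
3. As $s$ tends to an end with limit $p\in P$, all points $\Phi(s,x)$ with $|x|\le\eta_0(s)$ converge to $p$, since $d(\Phi(s,x),\mathcal Y(s))\le\frac14d(\mathcal Y(s),P)$.
4. $N_{\mathcal Y}$ is compact over compact $s$-intervals, meets only the balls of the endpoints of $\mathcal Y$, and $N_{\mathcal Y}\cap(P\cup L)=\mathcal Y$, so $N_{\mathcal Y}\cap Z\subset\mathcal Y\cup R$.

By (6) the map $(s,\rho):R\cap\{0<\rho<\eta_0\}\to\{(s,r):0<r<\eta_0(s)\}$ is a local diffeomorphism. It is proper, since the preimage of a compact set $A$ is $\{q\in Z\cap N_{\mathcal Y}:(s,\rho)(q)\in A\}$, which is compact. The target is simply connected. So the source is a finite (possibly empty) disjoint union of *sheets* $W$, each mapped diffeomorphically. For constant $s_0$,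
$$\text{the curve }\{s=s_0\}\subset W\text{ ends at }\mathcal Y(s_0)\text{ and satisfies (b) there},\tag{7}$$
because its tangent $b$ and its secant direction $x/|x|$ are asymptotic by (6).

**Step 3: curves $\beta$ next to the edges.** We want to separate the part of $R$ near $L$ from the rest by curves that satisfy (b) at $P$. For smooth $\eta$ with $0<\eta<\eta_0$ let $\beta(s)\in W$ be the point with coordinates $(s,\eta(s))$. Then $\beta'=d\Phi(a+\eta'b)$, so by (6), over compact $s$-intervals, $\beta\to\mathcal Y$ and $\beta'\to\mathcal Y'$ uniformly as $\eta,\eta'\to0$. Hence there is a continuous $\mu>0$ such that $\eta\le\mu$, $|\eta'|\le\mu$ imply the following. At each end of the edge, with limit $p$, in the chart at $p$,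
$$\frac{|\beta-\mathcal Y|}{t(\mathcal Y)}\to0,\qquad\frac{|\beta'-\mathcal Y'|}{|\mathcal Y'|}\to0,\qquad\eta\to0;$$
and whenever $\beta(s)\in\overline B_p$, then $\mathcal Y(s)\in B_p^+$ and $\langle\mathbf n(\beta),\beta'\rangle$ differs from $\langle\mathbf n(\mathcal Y),\mathcal Y'\rangle$ by less than $\frac12|\mathcal Y'|$. The distance in (5) being less than $\frac12$ on $B_p^+$, $|\langle\mathbf n(\mathcal Y),\mathcal Y'\rangle|\ge\frac{\sqrt3}2|\mathcal Y'|$. So $t_p$ has no critical point on $\beta\cap\overline B_p\setminus p$. Smooth positive $\eta$ with these bounds exist: take $\sum_nc_n\psi_n$ with a locally finite smooth partition of unity $\psi_n$ of $(0,1)$ with compact supports and constants $c_n>0$ decreasing fast enough at the ends.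

Since $\mathbf n(\beta)-\mathbf n(\mathcal Y)\to0$ and the lines of $\beta',\mathcal Y'$ are asymptotic, (5) for $L$ gives
$$\angle\big(\beta'(s),\mathbf n(\beta(s))\big)\to0\text{ (as lines) at the ends, so }\beta\text{ satisfies (b) at its endpoints in }P.\tag{8}$$
Fix such an $\eta$ for each edge and use it for all sheets over it. Then (8) holds for $\eta/2$ as well, since $\eta/2$ obeys the same bounds.

Let $p$ be an endpoint of $\mathcal Y$. The map $t_p:\beta\cap\overline B_p\setminus p\to(0,\varepsilon_p]$ has no critical points, also at $t_p=\varepsilon_p$, and it is proper, because one end of $\beta$ tends to $p$ and the other to a point outside $\overline B_p$. So each component maps diffeomorphically onto $(0,\varepsilon_p]$ and contains an end of $\beta$ tending to $p$. There is one such end, hence $\beta\cap\overline B_p\setminus p$ is a single arc mapped diffeomorphically onto $(0,\varepsilon_p]$. By item 4, $\beta$ meets no other balls.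

Let $A_W=\{q\in W:0<\rho<\eta\}$. By items 2 and 3 its closure is the *bigon* $A_W\cup\beta\cup\overline{\mathcal Y}$. The map $(s,\rho)$, extended to the two endpoints, is a continuous bijection from this compact set onto
$$\{0<s<1,\ 0\le r\le\eta(s)\}\cup\{(0,0),(1,0)\}.$$
Continuity at an endpoint $p$ holds because a sequence converging to $p$ has $s$ tending to the corresponding end, by items 2 and 3, and then $\rho\le\eta(s)\to0$. So the bigon is a closed disc with boundary $\overline{\mathcal Y}\cup\beta$.

Let $R^\beta=R\setminus\bigcup_WA_W$. Near $\beta$ it is $\{\rho\ge\eta\}\subset W$, so $R^\beta$ is a smooth surface with boundary $\bigcup\beta$. It is closed in $M\setminus P$: a limit in $R$ stays in $R^\beta$ because the $A_W$ are open in $R$, and a limit $\mathcal Y(s_0)$ is impossible because all points of $R$ near $\mathcal Y(s_0)$ lie in $\bigcup_WA_W$.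

## 9. Straightening at the points of $P$

**Step 4: cones.** Here we replace "spirals" by well-behaved rays. On $R^\beta\cap\overline B_p\setminus p$ we construct a smooth vector field $v$, tangent to $\beta$ along $\beta$, with $dt(v)=-1$ and $|v+\mathbf n|\to0$ as $q\to p$. Away from $\beta$ use
$$v_0=-\mathrm{pr}_{TR}\mathbf n\,/\,|\mathrm{pr}_{TR}\mathbf n|^2 .$$
Then $dt(v_0)=\langle\mathbf n,v_0\rangle=-1$, and $|v_0+\mathbf n|\to0$ by (5). On a sheet $W$ consider $\kappa=a+\eta'(s)b$, the field with components $(1,\eta')$ in the coordinates $(s,\rho)$; it is smooth, and on $\beta$ it is $\beta'$. Near $\beta\cap\overline B_p\setminus p$ we have $dt(\kappa)\ne0$, so $v_1=-\kappa/dt(\kappa)$ is defined there, is tangent to $\beta$ along $\beta$, and has $dt(v_1)=-1$. By (8), $v_1+\mathbf n\to0$ along $\beta$. On a sufficiently small neighborhood of $\beta\cap\overline B_p\setminus p$ the length $|v_1+\mathbf n|$ at $q$ exceeds its value at $\beta(s(q))$ by less than $t(q)$, so $|v_1+\mathbf n|\to0$ there too (as $q\to p$, $s(q)$ tends to the end, by items 2 and 3). With a smooth function $\lambda$ that is $1$ near $\beta\cap\overline B_p\setminus p$ and supported in these neighborhoods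 put $v=(1-\lambda)v_0+\lambda v_1$. The required properties are preserved by convex combinations.

Let $\Gamma_p=R^\beta\cap\{t=\varepsilon_p\}$. It is a compact $1$-manifold with boundary $\bigcup\beta\cap\{t=\varepsilon_p\}$, since $t$ has no critical points on $R\cap\overline B_p\setminus p$ or on $\beta\cap\overline B_p\setminus p$. The sets $R^\beta\cap\{t_0\le t\le\varepsilon_p\}$ are compact, $v$ is tangent to $\partial R^\beta$, and $t$ changes at unit speed along $v$. So the flow of $v$ gives a diffeomorphism
$$H:\Gamma_p\times(0,\varepsilon_p]\to R^\beta\cap\overline B_p\setminus p,\qquad t(H(g,t))=t .$$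
The *rays* $H(g,\cdot)$ are smooth and satisfy (b) at $p$, since their tangents are asymptotic to $\mathbf n$, the secant direction. The arcs $\beta\cap\overline B_p\setminus p$ are rays. For an arc $J\subset\Gamma_p$ the set $H(J\times(0,\varepsilon_p])\cup\{p\}$ is homeomorphic to the cone over $J$, hence is a closed disc.

**Step 5: a regular cell complex.** A locally finite regular cell complex of dimension at most $2$ is a locally finite family of points, closed arcs with distinct endpoints, and closed discs, whose interiors (the open cells) partition the space, such that the boundary of each closed cell is a union of open cells. For instance, a closed disc with two boundary points and the two arcs between them is one. It is not a triangulation, but it becomes one after subdivision.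

Let $F_0=R^\beta\setminus\bigcup_p\{t_p<\varepsilon_p\}$, which is closed in $M$. It is a smooth surface with boundary except at the corners $c\in\beta\cap\{t_p=\varepsilon_p\}$. At a corner $\xi_1=t-\varepsilon_p$ and $\xi_2=\rho-\eta(s)$ are coordinates of $R$, because $dt\ne0$ on the tangent of $\beta=\{\xi_2=0\}$, and $F_0=\{\xi_1,\xi_2\ge0\}$. Round each corner by a smooth curve $\zeta$ from $c'=(0,\kappa_c)$ to $c''=(\kappa_c,0)$ that continues smoothly into the axes, with constants $\kappa_c>0$ so small that different corners do not interfere. This cuts off a small closed triangular disc $\Delta_c$, a *sliver*, with vertices $c,c',c''$. The remaining $F\subset F_0$ is a smooth surface with boundary, closed in $M$.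

Choose a smooth triangulation of $\partial F$ whose vertices include all $c',c''$; then each $\zeta$ is a union of edges. It extends to a smooth triangulation of $F$ (Munkres, *Elementary Differential Topology*, Thm. 10.6; a subdivision of $\partial F$ would do no harm). Smooth means that closed simplexes are smoothly embedded; in particular edges are smooth up to their endpoints, with nonzero velocity.

We obtain the following cells.

* 0-cells: the points of $P$, all corners $c$, and the vertices of the triangulation of $F$.
* 1-cells: the edges $\mathcal Y$ of $L$; the arcs $\beta\cap B_p\setminus p$ from $p$ to $c$, where $B_p=\{t_p<\varepsilon_p\}$; the arcs $cc''\subset\beta$ and $cc'\subset\Gamma_p$; the edges of the triangulation of $F$; the open rays $H(g,(0,\varepsilon_p))$ for the 0-cells $g\in\Gamma_p$ not on $\beta$.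
* 2-cells: the bigons $A_W$; the cones $H(J\times(0,\varepsilon_p))$ over the open edges $J$ of $\Gamma_p$ ($\Gamma_p$ being subdivided by its 0-cells); the interiors of the slivers; the open triangles of $F$.

They partition $Z=P\cup L\cup\bigcup A_W\cup R^\beta$, since $R^\beta$ consists of the cone parts and $F_0$, and $F_0$ of $F$ and the slivers. Each closed cell is a closed disc or an arc with distinct endpoints. Boundaries are unions of cells: for a bigon, $\beta$ is composed of the arcs $p\,c$ and $cc''$ at both ends and edges of $\partial F$ in between; for a cone, the boundary is $J$ with its endpoints, two rays or arcs of $\beta$, and $p$; for a sliver, it is $cc'$, $cc''$ and the edges of $\zeta$. The family is locally finite: near $p\in P$ only $p$, the edges at $p$, their finitely many bigons and finitely many cones occur; near a point of $L$ only one edge and its bigons; and the triangulation of $F$ is locally finite in $F$, which is closed in $M$.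

For later use we record: open 2-cells are open subsets of $R$. Every open cell lies in one stratum of $\Sigma$, because it is connected and the $2$-strata are open in $R$. Every 1-cell in $R$ is smooth up to its endpoints lying in $R$, with nonzero velocity, and satisfies (b) at its endpoints in $P$, by (8) or Step 4. No 1-cell in $R$ has an endpoint in $L$.

## 10. Stars in the cells

To triangulate, we choose a midpoint $m_e$ in every 1-cell $e$ and a center $c_D$ in every 2-cell $D$, and join $c_D$ to all vertices and midpoints on $\partial D$. The joining arcs must satisfy (b) at their ends. (From now on $D$ denotes the closed cell and $\operatorname{int}D$ the open one.)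

**Step 6: entering germs.** For each closed 2-cell $D$ and each vertex or midpoint $v\in\partial D$ there is a germ of an arc in $\operatorname{int}D\cup\{v\}$ ending at $v$, smooth off $v$ and satisfying (b) at $v$.

If $v\in P$, then $D$ is a bigon or a cone. In a bigon take an end of $\{\rho=\eta/2\}$, by (8) for $\eta/2$. In a cone take the ray $H(g,\cdot)$ with $g$ interior to the base edge.

If $v\in L$, then $v=m_{\mathcal Y}$ and $D$ is a bigon; take $\{s=\text{const}\}$, by (7).

Let $v\in R$. Near $v$, $\partial D$ consists of two arcs $\alpha_1,\alpha_2$ from $v$, smooth off $v$ and $C^1$ up to $v$ with nonzero velocity (the two halves of $e$ if $v=m_e$), with $\alpha_1\cap\alpha_2=\{v\}$. In a chart of $R$ at $v=0$ use polar coordinates $(r,\vartheta)$. Near $v$ the arc $\alpha_i$ can be parametrized by $r$ and is $\{\vartheta=\vartheta_i(r)\}$, with $\vartheta_i$ continuous on $[0,r_0)$, smooth for $r>0$, and $r\vartheta_i'(r)\to0$ because the unit tangent converges to the initial direction. Choose the angles so that $\vartheta_1<\vartheta_2<\vartheta_1+2\pi$ for $0<r<r_0$. In the disc $\{r<r_0\}$ the complement of $\alpha_1\cup\alpha_2$ has the two components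
$$\Omega_1=\{\vartheta_1<\vartheta<\vartheta_2\},\qquad\Omega_2=\{\vartheta_2<\vartheta<\vartheta_1+2\pi\}.$$
The set $\operatorname{int}D$ is open in $R$, relatively closed off $\partial D$, and has $v$ in its closure. So in this disc it contains $\Omega_1$ or $\Omega_2$. Take the bisecting curve $\vartheta=\frac12(\vartheta_1+\vartheta_2)$ in $\Omega_1$, respectively $\vartheta=\frac12(\vartheta_1+\vartheta_2)+\pi$ in $\Omega_2$. It is smooth off $v$, and since $\vartheta$ converges and $r\vartheta'\to0$, its unit tangent converges to its limiting direction. So it is $C^1$ up to $v$ with nonzero velocity and satisfies (b) at $v$. (This covers cusps too: at the sliver vertices $c',c''$ the two boundary arcs lie along one line.)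

**Step 7: joining the germs to the center.** Let $D$ be a closed 2-cell and $v_1,\dots,v_N$ its boundary vertices and midpoints; so $N\ge4$. Let $\alpha_i$ be disjoint closed arcs from $v_i$ to inner endpoints $a_i$, representing the germs of Step 6, each extending smoothly a little past $a_i$. The next lemma says that such arcs do not block the way.

**Lemma 5.** Let $G$ be a connected smooth surface and $A\subset G$ a closed subset that is a smoothly embedded half-line $[0,1)$ extending smoothly a little past its tip $0$. Then $G\setminus A$ is connected.

*Proof.* Let $T\cong(-\epsilon,1)\times(-1,1)$ be a tubular neighborhood of the extended line, with $A=[0,1)\times0$. Then $T\setminus A$ is connected. If $G\setminus A=U_1\sqcup U_2$ with $U_1,U_2$ open and, say, $T\setminus A\subset U_1$, then $U_1\cup T=U_1\cup A$ and $U_2$ are disjoint open sets covering $G$. The first is nonempty, so $U_2=\emptyset$. $\square$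

Choose $c_D\in\operatorname{int}D\setminus\bigcup\alpha_i$ and a small closed disc $\Delta\subset\operatorname{int}D$, round in a chart around $c_D$, disjoint from all $\alpha_i$. We construct one after another arcs $\gamma_i'\supset\alpha_i$ from points $w_i\in\partial\Delta$ to $v_i$, such that $\gamma_i'\setminus v_i$ is smooth in $\operatorname{int}D$, meets $\Delta$ only in $w_i$, and starts there along a radial segment; the $\gamma_i'$ are disjoint from each other, and $\gamma_l'$ is disjoint from $\alpha_j$ for $j\ne l$. Suppose $\gamma_1',\dots,\gamma_{i-1}'$ are built. Put
$$O_i=\operatorname{int}D\setminus(\Delta\cup\gamma_1'\cup\dots\cup\gamma_{i-1}'),$$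
and let $G_i$ be the component of $O_i$ that contains $\alpha_i\setminus v_i$.

*Claim: there is an open arc $J\subset\partial\Delta$, containing no $w_l$ with $l<i$, each of whose points has a neighborhood $\mathcal N$ with $\mathcal N\setminus\Delta\subset G_i$.* Since $\operatorname{int}D$ is connected and $\emptyset\ne G_i\ne\operatorname{int}D$, the open set $G_i$ has a frontier point $q$ in $\operatorname{int}D$. It is not in $O_i$, because components of $O_i$ are open, and not in the interior of $\Delta$. If $q\in\partial\Delta$ is none of the $w_l$, then $q$ has a small neighborhood $\mathcal N$ with $\mathcal N\setminus\Delta$ connected and contained in $O_i$; it meets $G_i$, so it lies in $G_i$, and $J=\mathcal N\cap\partial\Delta$ works. If $q\in\gamma_l'$, take a tubular neighborhood $T\cong[0,1)\times(-1,1)$ of $\gamma_l'\setminus v_l=[0,1)\times0$ in $\operatorname{int}D$ minus the interior of $\Delta$, with $T\cap\partial\Delta=\{0\}\times(-1,1)$ and disjoint from the other $\gamma'$'s. The half-strips $(0,1)\times(0,1)$ and $(0,1)\times(-1,0)$ are connected and lie in $O_i$. As $T$ is a neighborhood of $q$ outside the interior of $\Delta$, $G_i$ meets one of them, hence contains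 it; take $J=\{0\}\times(0,1)$ or $\{0\}\times(-1,0)$ accordingly. This proves the claim.

Each $\alpha_j\setminus v_j$ with $j\ge i$ is connected and lies in $O_i$, so it lies in $G_i$ or misses it; if it lies in $G_i$, it is closed there. Applying Lemma 5 repeatedly, $G_i\setminus\bigcup_{j\ge i}\alpha_j$ is a connected smooth surface. It contains a short radial segment issuing outward from a chosen $w_i\in J$ and the short extension of $\alpha_i$ past $a_i$. So it contains a smooth embedded arc from near $w_i$ to near $a_i$ with these prescribed end germs. Together with $\alpha_i$ it forms $\gamma_i'$.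

Finally let $\gamma_i$ be $\gamma_i'$ together with the radius of $\Delta$ from $c_D$ to $w_i$. The $\gamma_i$ are smooth in $\operatorname{int}D$ up to $c_D$, leave $c_D$ in distinct directions, and satisfy $\gamma_i\cap\gamma_j=\{c_D\}$ for $i\ne j$ and $\gamma_i\cap\partial D=\{v_i\}$. Near $v_i$ they agree with the germs of Step 6.

**Step 8: the triangulation.** An arc in a closed disc that joins two distinct boundary points through the interior divides the disc into two closed discs (Schoenflies theorem). Thus $\gamma_1\cup\gamma_2$ divides $D$ into two closed discs; $\gamma_3$ joins the boundary points $c_D$ and $v_3$ of one of them through its interior and divides it; and so on. In the end $D$ is divided into $N$ closed discs, each bounded by two arcs $\gamma_i,\gamma_{i'}$ with $v_i,v_{i'}$ adjacent on $\partial D$ and by the boundary arc between them. Vertices and midpoints alternate on $\partial D$, so these are triangles with vertices $c_D$, a vertex $v$ and a midpoint $m_e$, where $v<e<D$ in the face relation, one for each such chain.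

Let $K$ be the simplicial complex whose vertices are the cells and whose simplexes are the chains of cells under the face relation (the barycentric subdivision). It is locally finite. Send the vertices to the 0-cells, the $m_e$ and the $c_D$; map the edges homeomorphically to the halves of 1-cells and to the arcs $\gamma_i$; and extend over each triangle $v<e<D$ to a homeomorphism onto the corresponding closed disc, which is possible since a homeomorphism between boundary circles of discs extends. This gives a continuous map $h:|K|\to Z$. It is bijective, because the open pieces partition every open cell. The images of the simplexes are locally finite, so $h$ is proper, hence a homeomorphism.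

**Step 9: condition (b).** Every open simplex is a connected smooth submanifold contained in $P$, $L$ or $R$, and lies in one stratum of $\Sigma$: open triangles are open in $R$, and open edges are smooth arcs. The frontier condition and local finiteness hold for the open simplexes of a triangulation. It remains to check (b).

* Open triangle over an edge or vertex. The triangle is open in $R$. If the smaller simplex lies in $R$, (b) is automatic, since $R$ is a smooth manifold containing both. If it lies in $L$ or $P$, use (b) for $(R,L)$ or $(R,P)$.
* Edge in $L$ over a vertex. The vertex is in $L$, where (b) is automatic, or in $P$, where we use (b) for $(L,P)$.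
* Edge in $R$ over a vertex. At the midpoints $m_e$ (over halves of 1-cells), at the centers $c_D$, and at endpoints in $R$ of halves of 1-cells, the edge is $C^1$ up to the vertex with nonzero velocity. At endpoints in $P$ of halves of 1-cells, (b) was recorded in Step 5. At the outer end $v_i$ of an arc $\gamma_i$, (b) holds by Step 6. There are no other cases, since no 1-cell in $R$ has an endpoint in $L$.

So the open simplexes are the strata of a Whitney stratification that refines the given $\Sigma$, which proves Theorem C. $\blacksquare$
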